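# A Tor-algebra that no licci ring has

## 1. The ideal $(x,y)^2+(z,w)^2$ and its Tor-algebra

Throughout, $k$ is a fixed field.

**Theorem 1.** Let $k$ be any field and
$$A=k[x,y,z,w]_{(x,y,z,w)}\big/\big((x,y)^2+(z,w)^2\big).$$
Then the Tor-algebra $T_\bullet(A)$ is not isomorphic, as a graded $k$-algebra, to the Tor-algebra of any licci ring $A^\flat=R'/I'$, where $(R',\mathfrak m',k)$ is any regular local ring with residue field $k$ and $I'\subseteq\mathfrak m'^2$.

This answers, in the negative and over every field, Question 5.5 of the paper "Classification Of The Tor-Algebras Of Codimension Four Almost Complete Intersections" (http://people.math.sc.edu/kustin/papers/tor-aci.pdf): *suppose $T_\bullet$ is the Tor-algebra of some Cohen–Macaulay ring; does there exist a licci ring $A$ with $T_\bullet(A)\cong T_\bullet$?* The licci ring may live over a different regular local ring; only the residue field $k$ is kept. We shall also prove the following.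

**Theorem 3.** Fix $k$ and $g$. If $g\ge 4$, there is a Tor-algebra of a Cohen–Macaulay ring of codimension $g$ that is not the Tor-algebra of a licci ring. If $g\le 2$, every Cohen–Macaulay ring of codimension $g$ is itself licci.

No claim is made about codimension $3$. Both theorems come from a criterion, Theorem 2 in Section 3, which reads "not licci" off the multiplication of the Tor-algebra. Now the words.

**Tor-algebras.** Let $(S,\mathfrak n,\kappa)$ be a regular local ring and $I$ a proper ideal. A *DG algebra resolution* $G\to S/I$ is a free resolution, in degrees $\ge0$, with an associative graded-commutative product in which odd elements have square $0$ and $d(ab)=(da)b+(-1)^{|a|}a\,(db)$. Then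
$$T(I)=\operatorname{Tor}^S(S/I,\kappa)=H(G\otimes_S\kappa)$$
is a graded-commutative $\kappa$-algebra, independent of the choice of $G$, with $T_1(I)=I/\mathfrak nI$. When $A=R/I$ with $(R,\mathfrak m,k)$ regular local and $I\subseteq\mathfrak m^2$, we write $T_\bullet(A)=T(I)$; because of $I\subseteq\mathfrak m^2$ it depends only on $A$, up to isomorphism of graded $k$-algebras. In auxiliary steps we use $T(I)$ without assuming $I\subseteq\mathfrak n^2$. The Tor-algebra remembers a lot: for such minimal presentations and $A$ Cohen–Macaulay, $A$ is regular iff $T_\bullet=T_0$, Gorenstein iff $T_\bullet$ is a Poincaré duality algebra, and a complete intersection iff $T_\bullet$ is the exterior algebra on $T_1$. The question asks whether it can see the failure of being licci.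

**Products of degree-one classes, by hand.** Let $f_1,\dots,f_n$ be minimal generators of $I$, let $e_1,\dots,e_n$ be a basis of $S^n$, and let $Z\subseteq S^n$ be the module of syzygies. Then
$$T_2(I)\cong Z/\mathfrak nZ,\qquad [f_i][f_j]\ \longmapsto\ f_ie_j-f_je_i. \tag{1}$$
Indeed, take a DG algebra resolution $G$ with $G_0=S$, $G_1=S^n$, $de_i=f_i$ (such $G$ exist, see (F2) in Section 4). Since $G_3\to G_2\to Z\to0$ is exact, $Z\otimes\kappa=(G_2\otimes\kappa)/\operatorname{im}(G_3\otimes\kappa)$. Since $Z\subseteq\mathfrak nG_1$, the map $G_2\otimes\kappa\to G_1\otimes\kappa$ is zero, so this quotient is $H_2(G\otimes\kappa)$. The product $e_ie_j$ has boundary $f_ie_j-f_je_i$. So *$[f_i][f_j]=0$ iff the Koszul syzygy lies in $\mathfrak nZ$.*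

For $(x,y)^2=(x^2,xy,y^2)$, for instance, $x^2e_{y^2}-y^2e_{x^2}=x\,(x\,e_{y^2}-y\,e_{xy})+y\,(x\,e_{xy}-y\,e_{x^2})$, and both brackets are syzygies; so $[x^2][y^2]=0$.

**Perfect ideals.** "$I$ is perfect of grade $g$" means: $I$ is proper and $\operatorname{pd}S/I=\operatorname{grade}I=g$. Over the regular ring $S$ this says that $S/I$ is Cohen–Macaulay of codimension $g$. Then $T_0=\kappa$, $T_g\ne0$ and $T_i=0$ for $i>g$; in particular, for Cohen–Macaulay $A$, the algebra $T_\bullet(A)$ determines $\operatorname{codim}A$.

**Links.** Two ideals $I,J$ of a regular local ring $R$ are *directly linked* if there is an ideal $K\subseteq I\cap J$ generated by a regular sequence with $J=K:I$ and $I=K:J$. A ring $A=R/I$, with $R$ regular local and $I\subseteq\mathfrak m^2$, is *licci* if $I$ can be joined, by a finite chain of direct links in $R$, to an ideal of $R$ generated by a regular sequence. (As in Theorem 3, we also say that an ideal is licci when such a chain exists for it.)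

Example: in $k[x,y]_{(x,y)}$ take $K=(x^2,y^2)$. Then $K:(x,y)^2=K:xy=(x,y)$ and $K:(x,y)=(x^2,xy,y^2)$. So $(x,y)^2$ is linked in one step to $(x,y)$, and $k[x,y]_{(x,y)}/(x,y)^2$ is licci. The ring $A$ of Theorem 1 is built from two copies of this ring.

## 2. The multiplication table of the example

Let $T'$ be the Tor-algebra of $k[x,y]/(x,y)^2$ at the origin. With $P=k[x,y]$ the minimal graded resolution is $0\to P(-3)^2\to P(-2)^3\to P$. So $T'$ has dimensions $1,3,2$, with $T'_1$ in internal degree $2$ and $T_2'$ in internal degree $3$. Multiplication respects internal degrees, so $T'_1T'_1$ sits in internal degree $4$, where $T_2'$ is zero. Hence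
$$T'_1T'_1=0,\qquad T'_i=0\ \text{ for } i\ge 3. \tag{2}$$
Let $T''$ be the same algebra for $z,w$. The tensor product over $k$ of DG algebra resolutions is (after localizing) a DG algebra resolution, so $T:=T_\bullet(A)\cong T'\otimes_kT''$. Let $a_1,a_2,a_3$ and $b_1,b_2,b_3$ be bases of $T_1'$ and $T_1''$. Then
$$T_1=T'_1\oplus T''_1,\quad T_2=T'_2\oplus(T'_1\otimes T''_1)\oplus T''_2,\quad T_3=(T'_1\otimes T''_2)\oplus(T'_2\otimes T''_1),\quad T_4=T'_2\otimes T''_2,$$
of dimensions $6,13,12,4$. Put
$$v_1=a_1,\quad v_2=b_1,\quad v_3=a_2+b_2,\quad v_4=a_3+b_3,\qquad V=\langle v_1,\dots,v_4\rangle .$$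

**The map $\Lambda^2V\to T_2$ is injective.** By (2) the six products $v_iv_j$ are, up to sign,
$$a_1b_1,\quad a_1b_2,\quad a_1b_3,\quad a_2b_1,\quad a_3b_1,\quad a_2b_3-a_3b_2,$$
the last one because $(a_2+b_2)(a_3+b_3)=a_2b_3+b_2a_3$. They are linearly independent in $T_1'\otimes T_1''$.

**$VT_2=T_3$.** $V$ projects onto $T_1'$ and onto $T_1''$. For $s\in T'_2$ we have $T'_1s\subseteq T'_3=0$, so $Vs=T''_1s$. Thus $VT_2\supseteq T_2'\otimes T_1''$, and symmetrically $VT_2\supseteq T'_1\otimes T''_2$.

**$T_1T_3=0$.** This follows from $T_1'T_1'=T_1'T_2'=0$ and the same for $T''$.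

These three lines are all that the proof of Theorem 1 uses about $A$.

## 3. Two properties $(\mathrm P_r)$, $(\mathrm Q_r)$ and the criterion

For subspaces $U,U'\subseteq T$ let $UU'$ be the span of the products, $U^0=\kappa$ and $U^i=U\cdots U$ ($i$ factors). Let $T=\bigoplus_{i=0}^gT_i$ be the Tor-algebra of a perfect ideal of grade $g$, and let $2\le r\le g-1$.

**Definition.**

* **$(\mathrm P_r)$**: there are $v_1,\dots,v_g\in T_1$ with span $V$ such that
 (P1) the map $\Lambda^{g-r}(\kappa^g)\to T_{g-r}$ induced by $e_i\mapsto v_i$ and multiplication is injective;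
 (P2) $V\,T_{g-r}=T_{g-r+1}$;
 (P3) $T_1^{\,r-1}\,T_{g-r+1}=0$.
* **$(\mathrm Q_r)$**: (Q1) $T_1^{\,r}=0$; and (Q2) there are linearly independent $v_1,\dots,v_g\in T_1$ with span $V$ such that $x\in T_r$ and $Vx=0$ imply $x=0$.

Section 2 says exactly that $T_\bullet(A)$ satisfies $(\mathrm P_2)$, with $g=4$. An ideal whose algebra satisfies $(\mathrm Q_2)$ appears at the end of Section 5. Complete intersections satisfy neither property:

**Lemma 8.** If $I$ is perfect of grade $g$ and $T(I)$ satisfies $(\mathrm P_r)$ or $(\mathrm Q_r)$, then $I$ is not generated by $g$ elements.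

*Proof.* Otherwise $I$ has grade $g$ and $g$ generators, so it is generated by a regular sequence of length $g$ and $T(I)=\Lambda(T_1)$ with $\dim T_1=g$. Then $T_1^{r-1}T_{g-r+1}=T_g\ne0$, against (P3), and $T_1^r=T_r\ne0$, against (Q1). $\square$

**Theorem 2.** If $A=R/I$ is Cohen–Macaulay of codimension $g$ and $T_\bullet(A)$ satisfies $(\mathrm P_r)$ or $(\mathrm Q_r)$ for some $2\le r\le g-1$, then $A$ is not licci.

**Theorem 2 implies Theorem 1.** Let $A$ and $T$ be as in Section 2. The ring $A$ is artinian, hence Cohen–Macaulay, and its defining ideal lies in the square of the maximal ideal, so $T$ is a legitimate instance of the question. Suppose $A^\flat$ is licci with $T_\bullet(A^\flat)\cong T$ as graded $k$-algebras. Licci rings are Cohen–Macaulay (Lemma 6 below), so $A^\flat$ has codimension $4$, the top degree of $T$. The property $(\mathrm P_2)$ is a statement about the graded algebra alone, so $T_\bullet(A^\flat)$ satisfies it, and Theorem 2 says that $A^\flat$ is not licci, a contradiction. $\square$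

So everything rests on Theorem 2. The plan is to see what one link does to the Tor-algebra (Sections 4 and 5), and then to deal with chains of links over whose choice we have no control (Sections 6 and 7).

## 4. The long exact sequence of a link

Let $(S,\mathfrak n,\kappa)$ be regular local, $I$ perfect of grade $g$, $\alpha=\alpha_1,\dots,\alpha_g\in I$ an $S$-regular sequence, $K=(\alpha)$, $J=K:I$, and $E=\mathrm{Kos}(\alpha;S)$ the Koszul complex, a DG algebra. Put $W=\kappa^g$. Since $\alpha\in\mathfrak n$, we have $E\otimes\kappa=\Lambda W$ with zero differential. Two facts are quoted.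

* **(F1)** (Rees; Bruns–Herzog, *Cohen–Macaulay Rings*, Lemma 1.2.4.) If $K$ is generated by an $S$-regular sequence of length $g$, then $\operatorname{Ext}^g_S(N,S)\cong\operatorname{Hom}_S(N,S/K)$, naturally in modules $N$ with $KN=0$.
* **(F2)** (Tate.) If $E$ is the Koszul complex on generators of $K\subseteq I$, there is a graded-commutative DG algebra resolution $G=E\langle X\rangle\to S/I$ obtained from $E$ by adjoining (divided power) variables, finitely many in each positive degree. It is zero in negative degrees and of finite rank over $S$ in each degree. As a graded $E$-module it is free on the monomials in the variables: one basis element, $1$, in degree $0$, and finitely many in each positive degree.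

**Conventions.** A DG $E$-module $M$ is a complex with a graded $E$-action satisfying $d(em)=(de)m+(-1)^{|e|}e\,dm$. Let $M^\vee=\operatorname{Hom}_S(M,S)$, so $(M^\vee)_{-i}=\operatorname{Hom}(M_i,S)$, with
$$(e\xi)(y)=(-1)^{|e||\xi|}\xi(ey),\qquad d\xi=-(-1)^{|\xi|}\xi d .$$
Let $(\Sigma^nM)_i=M_{i-n}$ with differential $(-1)^nd$ and $e\,\Sigma^nm=(-1)^{n|e|}\Sigma^n(em)$. These are DG $E$-modules. For $M^\vee$: $d(e\xi)(y)=-(-1)^{|e|+|\xi|+|e||\xi|}\,\xi(e\,dy)$. On the other side,
$$\big((de)\xi\big)(y)+(-1)^{|e|}(e\,d\xi)(y)=(-1)^{(|e|-1)|\xi|}\xi((de)y)-(-1)^{|e||\xi|+|\xi|}\big(\xi((de)y)+(-1)^{|e|}\xi(e\,dy)\big);$$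
the $\xi((de)y)$ terms cancel and the rest agrees. The shift is checked in the same way. The cone of a morphism $\varphi:M\to N$ of DG $E$-modules is $N\oplus\Sigma M$ with $d(n,\Sigma m)=(dn+\varphi(m),-\Sigma\,dm)$; it is again a DG $E$-module, because $\varphi$ is $E$-linear.

**Self-duality of $E$.** Let $\tau\in(E^\vee)_{-g}$ be an isomorphism $E_g\cong S$, viewed in degree $0$ of $\Sigma^gE^\vee$. It is a cycle because $E_{g+1}=0$. Hence $a\mapsto a\tau$ is a morphism $E\to\Sigma^gE^\vee$ of DG $E$-modules. It is bijective because the pairings $E_i\times E_{g-i}\to E_g$ are perfect. We identify $\Sigma^gE^\vee$ with $E$ in this way.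

**Lemma 4.** Let $F\to S/I$ be a resolution by finite free $S$-modules and $E\to F$ a chain map lifting $S/K\to S/I$. Then $C=\operatorname{cone}(\varphi:\Sigma^gF^\vee\to\Sigma^gE^\vee\cong E)$ has homology $S/J$ in degree $0$, generated by the class of $1\in E_0$, and no other homology.

*Proof.* $H_i(\Sigma^gF^\vee)=\operatorname{Ext}^{g-i}(S/I,S)$ vanishes for $i\ne0$, because $I$ is perfect of grade $g$; and $H_i(E)=0$ for $i\ne0$. The map $H_0(\varphi)$ is the natural map $\operatorname{Ext}^g(S/I,S)\to\operatorname{Ext}^g(S/K,S)$ followed by an isomorphism of the target with $H_0(E)=S/K$. By (F1) and its naturality it becomes, up to an automorphism of $S/K$ (multiplication by a unit), the map $\operatorname{Hom}(S/I,S/K)\to\operatorname{Hom}(S/K,S/K)=S/K$. This is injective with image $\{a: aI\subseteq K\}/K=J/K$, and a unit does not change the image. In the exact sequence $H_i(E)\to H_i(C)\to H_{i-1}(\Sigma^gF^\vee)\to H_{i-1}(E)$ injectivity gives $H_1(C)=0$; further $H_0(C)=(S/K)/(J/K)=S/J$, generated by the image of $1\in E_0$; all other homology vanishes.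 $\square$

**Lemma 5 (Peskine–Szpiro).** If $K\ne I$, then $J$ is perfect of grade $g$ (in particular proper), and $K:J=I$.

*Proof.* $J=S$ would mean $I\subseteq K$; so $J$ is proper. As $\alpha\in J$, $\operatorname{grade}J\ge g$. Take $F$ in Lemma 4 minimal, of length $g$. Then $C$ is a free resolution of $S/J$ of length $g+1$ with $C_{g+1}=F_0^\vee=S$. The component $F_0^\vee\to E_g$ of $C_{g+1}\to C_g=E_g\oplus F_1^\vee$ is, up to a unit, dual to $E_0\to F_0$. That map is multiplication by an element congruent to $1$ modulo $I$, hence an isomorphism. So $C_{g+1}$ splits off and $\operatorname{pd}S/J\le g\le\operatorname{grade}J\le\operatorname{pd}S/J$. Thus $J$ is perfect of grade $g$.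

By the proof of Lemma 4, $J/K\cong\operatorname{Ext}^g(S/I,S)$. Dualizing the length-$g$ resolution $F$ gives a resolution of $\operatorname{Ext}^g(S/I,S)$ of length $g$, and dualizing again returns $F$; hence $\operatorname{Ext}^g(\operatorname{Ext}^g(S/I,S),S)\cong S/I$. So $I\subseteq\operatorname{ann}(J/K)\subseteq\operatorname{ann}(S/I)=I$, that is, $K:J=\operatorname{ann}(J/K)=I$. $\square$

The definition of a direct link allows degenerate links (for instance a complete intersection $K$ is linked to the unit ideal by $K$ itself), so we need a lemma that keeps chains clean.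

**Lemma 6.** Let $I$ be a proper ideal of a regular local ring $R$ and $I=I_0,I_1,\dots,I_m$ a chain of direct links through $K_1,\dots,K_m$ (with $K_{j+1}\subseteq I_j\cap I_{j+1}$) such that $I_m$ is generated by a regular sequence and $m$ is minimal for $I$. Then all $I_j$ are perfect of one and the same grade $g$, each $K_{j+1}$ is generated by a regular sequence of length $g$, and $K_{j+1}\neq I_j$ for $j<m$. In particular licci rings are Cohen–Macaulay.

*Proof.* Let $g$ be the length of a regular sequence generating $I_m$; then $I_m$ is perfect of grade $g$. Descend: suppose $I_{j+1}$ is perfect of grade $g$, and let $K=K_{j+1}$ be generated by a regular sequence of length $s$; $s\le g$ since $K\subseteq I_{j+1}$.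

If $s<g$, then $I_{j+1}$, of height $g$, lies in no associated prime of $R/K$, as all of these have height $s$. So it contains a nonzerodivisor on $R/K$, and $I_j=K:I_{j+1}=K$. Then $I_{j+1}=K:I_j=R$, a contradiction. So $s=g$.

If $K=I_{j+1}$, then $I_j=K:I_{j+1}=R$. For $j=0$ this contradicts that $I$ is proper. For $j\ge1$ it gives $I_{j-1}=K_j:R=K_j$, generated by a regular sequence, which contradicts the minimality of $m$. So $K\ne I_{j+1}$, and Lemma 5, applied to $I_{j+1}$, shows that $I_j=K:I_{j+1}$ is perfect of grade $g$. Finally $K_{j+1}=I_j$ with $j<m$ would again contradict minimality. $\square$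

Now the main tool. It says that a link dualizes the Tor-algebra up to a correction by exterior powers of $W$, and that multiplication by elements of $W$ survives.

**Lemma 7.** Assume $K\ne I$. Let $\varepsilon:\Lambda W\to T(I)$ and $\iota:\Lambda W\to T(J)$ be the algebra maps induced by $S/K\to S/I$ and $S/K\to S/J$. For all $i$ there are exact sequences
$$T_{g-i}(I)^*\xrightarrow{\ \varepsilon^*\ }(\Lambda^{g-i}W)^*\cong\Lambda^iW\xrightarrow{\ \iota\ }T_i(J)\xrightarrow{\ \rho\ }T_{g+1-i}(I)^*\xrightarrow{\ \varepsilon^*\ }(\Lambda^{g+1-i}W)^* \tag{3}$$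
(maps up to sign), and
$$\rho(\iota(w)x)=\pm w\,\rho(x)\quad(w\in W),\qquad\text{where } (w\xi)(y)=\pm\xi(\varepsilon(w)y), \tag{4}$$
with signs depending only on degrees.

*Proof.*

**Step 1: a cone on which $E$ acts.** The aim is to make the cone of Lemma 4 a DG $E$-module. Take $G=E\langle X\rangle\to S/I$ as in (F2). Dualizing the inclusion $E\to G$, which is $E$-linear, gives a morphism of DG $E$-modules $\varphi:\Sigma^gG^\vee\to\Sigma^gE^\vee\cong E$. With $C=\operatorname{cone}\varphi$ there is an exact sequence of DG $E$-modules, split over $S$ in each degree,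
$$0\to E\to C\to\Sigma^{g+1}G^\vee\to0 .$$

**Step 2: its homology modulo $\mathfrak n$.** The aim is to read off (3), except for the middle term. Tensor with $\kappa$ and take homology. As $G$ has finite rank in each degree, $G^\vee\otimes\kappa=\operatorname{Hom}_\kappa(G\otimes\kappa,\kappa)$, so $H_i(\Sigma^gG^\vee\otimes\kappa)=T_{g-i}(I)^*$ and $H_i(\Sigma^{g+1}G^\vee\otimes\kappa)=T_{g+1-i}(I)^*$. The algebra $\Lambda W=H(E\otimes\kappa)$ acts on these by the formula in (4), because $G$ is a DG $E$-algebra with $E\to G$ inducing $\varepsilon$. The connecting maps are induced by $\varphi$: they are $\varepsilon^*$ followed by the self-duality of $\Lambda W$. All maps of the long exact sequence are $\Lambda W$-linear up to sign. So what remains is to identify $H(C\otimes\kappa)$ with $T(J)$ so that $\Lambda W$ acts through $\iota$ and $E\to C$ induces $\iota$.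

**Step 3: $C$ is, over $S$, a bounded complex of free modules up to homotopy.** The aim is to control $C\otimes\kappa$, since $C$ itself may be unbounded below. Let $F$ be the minimal free resolution of $S/I$ and $u:G\to F$ a homotopy equivalence over $S$ covering the identity of $S/I$. Then $u^\vee:F^\vee\to G^\vee$ is a homotopy equivalence. Let $C'=\operatorname{cone}(\varphi\circ\Sigma^gu^\vee)$, the cone of Lemma 4 for the composite $E\to G\to F$; it is a bounded complex of finite free modules. The map $C'\to C$ that is the identity on $E$ and $\Sigma^{g+1}u^\vee$ on the other summand is a homotopy equivalence, since it is one on both parts. Let $\theta:C\to C'$ be a homotopy inverse. By Lemma 4, applied to the resolution $G$ itself, $H(C)$ is $S/J$ in degree $0$, generated by the class of $1\in E_0$.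

**Step 4: an $E$-linear map from a Tate resolution of $S/J$.** The aim is to bring the algebra $T(J)$ into play. Let $\tau C\subseteq C$ be $C_i$ in degrees $i>0$, the cycles $Z_0(C)$ in degree $0$, and $0$ in negative degrees. Since $E$ lives in degrees $\ge0$, this is a DG $E$-submodule. The inclusion $\tau C\to C$ is a quasi-isomorphism, and the projection $p:\tau C\to H_0(C)=S/J$ is a surjective $E$-linear quasi-isomorphism; so $\ker p$ is acyclic. By Lemma 5, $J$ is proper and perfect; let $H=E\langle X'\rangle\to S/J$ be as in (F2). Order the $E$-basis of $H$ by degree; then $d$ of a basis element $b$ lies in the $E$-span of basis elements of smaller degree. Define an $E$-linear chain map $f:H\to\tau C$ over the identity of $S/J$ by induction on the degree of $b$: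

* $f(1)=1\in E_0\subseteq Z_0(C)$ (a cycle, since $E_{-1}=0$), whose class generates $H_0(C)$;
* if $|b|>0$, then $f(db)$ is a cycle, and it lies in $\ker p$, since $db$ maps to $0$ in $S/J$. As $\ker p$ is acyclic, $f(db)=dn$ with $n\in\ker p$; put $f(b)=n$ and extend by $f(eb)=e\,f(b)$.

This is a chain map, by the Leibniz rule. By construction $f$ restricted to $E=E\cdot1\subseteq H$ is the inclusion $E\to C$.

**Step 5: reduction modulo $\mathfrak n$.** The composite $H\to\tau C\to C$, again called $f$, is a quasi-isomorphism. So $\theta f:H\to C'$ is a quasi-isomorphism between bounded below complexes of free $S$-modules, hence a homotopy equivalence over $S$. Thus $\theta f\otimes\kappa$ and $\theta\otimes\kappa$ are isomorphisms on homology, and so is $f\otimes\kappa$. Since $f$ is $E$-linear and $E\to H$ induces $\iota$, we get $T(J)=H(H\otimes\kappa)\cong H(C\otimes\kappa)$ with $\Lambda W$ acting through $\iota$. Since $f|_E$ is the inclusion, $E\to C$ induces $\iota$. $\square$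

Iterating (4), $\rho(\iota(w_1\cdots w_i)x)=\pm\,w_1\cdots w_i\,\rho(x)$, and this functional sends $y$ to $\pm\rho(x)(\varepsilon(w_1\cdots w_i)y)$.

## 5. Links by good elements exchange $(\mathrm P_r)$ and $(\mathrm Q_r)$

Keep the notation of Section 4. We say that the link *uses* the images $v_i\in T_1(I)$ of $\alpha_1,\dots,\alpha_g$. Put $V=\varepsilon(W)=\langle v_1,\dots,v_g\rangle$. If $T(I)$ satisfies $(\mathrm P_r)$ or $(\mathrm Q_r)$, then $K\ne I$ by Lemma 8, so Lemmas 5 and 7 apply.

**Proposition 9.**
(a) If $T(I)$ satisfies $(\mathrm P_r)$ and the $v_i$ used by the link satisfy (P1), (P2), then $T(J)$ satisfies $(\mathrm Q_r)$.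
(b) If $T(I)$ satisfies $(\mathrm Q_r)$ and the $v_i$ used by the link are independent and satisfy (Q2), then $T(J)$ satisfies $(\mathrm P_r)$.

*Proof.* Put $W'=\iota(W)\subseteq T_1(J)$.

**(a), Step 1: $\rho$ is injective in degree $r$.** By (P1), $\varepsilon$ is injective on $\Lambda^{g-r}W$, so $\varepsilon^*:T_{g-r}(I)^*\to(\Lambda^{g-r}W)^*\cong\Lambda^rW$ is surjective. By (3) with $i=r$, $\iota(\Lambda^rW)=0$ and $\rho:T_r(J)\to T_{g+1-r}(I)^*$ is injective.

**(a), Step 2: (Q2).** Let $x\in T_r(J)$ with $W'x=0$. By (4), $w\rho(x)=0$ in $T_{g-r}(I)^*$ for all $w\in W$; that is, $\rho(x)$ vanishes on $V\,T_{g-r}(I)$, which is $T_{g-r+1}(I)$ by (P2). So $\rho(x)=0$, and $x=0$ by Step 1. The space $W'$ has dimension $\le g$, possibly smaller. Since $\dim T_1(J)=\mu(J)\ge\operatorname{grade}J=g$, we can enlarge $W'$ to a $g$-dimensional subspace of $T_1(J)$. This only shrinks the annihilator, so a basis of it satisfies (Q2).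

**(a), Step 3: (Q1).** The aim is to pass from products of elements of $W'$ to products of arbitrary elements of $T_1(J)$. We show $W'^{\,i}\,T_1(J)^{r-i}=0$ by descending induction on $i$. For $i=r$ it is $\iota(\Lambda^rW)=0$. For $i<r$ let $z\in W'^{\,i}T_1(J)^{r-i}\subseteq T_r(J)$. Then
$$W'z\subseteq\big(W'^{\,i+1}T_1(J)^{r-i-1}\big)T_1(J)=0$$
by induction, so $z=0$ by what was shown for $W'$ in Step 2. For $i=0$ this is (Q1). (Condition (P3) entered only through Lemma 8, to guarantee $K\ne I$.)

**(b), Step 1: (P1).** By (Q1) for $I$, $\varepsilon(\Lambda^iW)=0$ for $i\ge r$. So $\varepsilon^*:T_r(I)^*\to(\Lambda^rW)^*\cong\Lambda^{g-r}W$ is zero, and (3) with $i=g-r$ shows that $\iota:\Lambda^{g-r}W\to T_{g-r}(J)$ is injective. Thus (P1) holds for the images in $T_1(J)$ of a basis of $W$, whose span is $W'$.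

**(b), Step 2: (P2) for the same elements.** By (3) with $i=g-r+1$, the map $\rho:T_{g-r+1}(J)\to T_r(I)^*$ is surjective, because $T_r(I)^*\to(\Lambda^rW)^*$ is zero, and its kernel is $\iota(\Lambda^{g-r+1}W)\subseteq W'T_{g-r}(J)$. By (3) with $i=g-r$, $\rho:T_{g-r}(J)\to T_{r+1}(I)^*$ is surjective, because $\varepsilon(\Lambda^{r+1}W)=0$. With (4),
$$\rho(W'T_{g-r}(J))=W\cdot T_{r+1}(I)^*\subseteq T_r(I)^* .$$
This subspace is everything: an $x\in T_r(I)$ killed by all of it satisfies $\xi(\varepsilon(w)x)=0$ for all $\xi\in T_{r+1}(I)^*$ and $w\in W$. So $Vx=0$, and $x=0$ by (Q2). Hence $W'T_{g-r}(J)$ maps onto $T_r(I)^*$, and it contains $\ker\rho$, so $W'T_{g-r}(J)=T_{g-r+1}(J)$.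

**(b), Step 3: (P3).** In degree $0$, $\varepsilon$ is an isomorphism, so $T_0(I)^*\to\Lambda^gW$ is an isomorphism. By (3) with $i=g$, $\rho:T_g(J)\to T_1(I)^*$ is injective. We show
$$B_i:=W'^{\,i}\,T_1(J)^{r-1-i}\,T_{g-r+1}(J)=0$$
by descending induction on $i$. For $i=r-1$ take $y\in T_{g-r+1}(J)$; then $\rho(y)\in T_r(I)^*$, and $\rho(\iota(w_1\cdots w_{r-1})y)$ sends $t\in T_1(I)$ to $\pm\rho(y)(\varepsilon(w_1\cdots w_{r-1})t)=0$, because $T_1(I)^r=0$. As $\rho$ is injective on $T_g(J)$, $B_{r-1}=0$. For $i<r-1$, by (P2),
$$B_i=W'^{\,i}T_1(J)^{r-1-i}\,W'T_{g-r}(J)\subseteq W'^{\,i+1}T_1(J)^{r-2-i}\big(T_1(J)T_{g-r}(J)\big)\subseteq B_{i+1}=0 .$$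
For $i=0$ this is (P3). $\square$

**A good link of the example.** Let $I=(x,y)^2+(z,w)^2$ and suppose $k$ contains an element $c\ne0,1$. Take
$$K=(xy,\ \ zw,\ \ x^2+z^2+w^2,\ \ y^2+z^2+cw^2).$$
Where all four vanish over an algebraic closure: if $x=0$, then $zw=0$ and $z^2+w^2=0$ force $z=w=0$, and then $y=0$. If $y=0$, then $zw=0$ and $z^2+cw^2=0$ force $z=w=0$, and then $x=0$. So the four elements form a regular sequence. They use the $v_i$ of Section 2 for the bases $xy,x^2,y^2$ and $zw,\ z^2+w^2,\ z^2+cw^2$. By Proposition 9(a), $T(J)$ satisfies $(\mathrm Q_2)$ for $J=K:I$. Here $\varepsilon$ has rank $1,4,6,0,0$ in degrees $0,\dots,4$ (note $T_1^3=0$), and (3) gives the dimensions $1,8,12,7,2$ for $T(J)$.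

## 6. Why induction along the given chain breaks

The first thing to try for Theorem 2: start with $I$ satisfying $(\mathrm P_r)$, walk along the chain, and use Proposition 9 at each link to see that every ideal in the chain satisfies $(\mathrm P_r)$ or $(\mathrm Q_r)$. By Lemma 8 none of them could be a complete intersection. This stops at the hypothesis of Proposition 9: the link must use good $v_i$, but the chain is given to us. Here is a link that destroys both properties.

Take $I=(x,y)^2+(z,w)^2$ again, now with $K=(x^2,y^2,z^2,w^2)$. Since $I=K+(xy,zw)$,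
$$J=(K:xy)\cap(K:zw)=(x,y,z^2,w^2)\cap(x^2,y^2,z,w)=(x^2,y^2,z^2,w^2,xz,xw,yz,yw).$$
The link uses the classes of $x^2,y^2\in T'_1$ and $z^2,w^2\in T''_1$. Now $[x^2][y^2]=0=[z^2][w^2]$ in $T(I)$, while the other four products are independent. So $\varepsilon$ has rank $4$ on $\Lambda^2W$, (P1) fails for these elements, and by (3) $\iota(\Lambda^2W)$ has dimension $6-4=2$. Hence $T_1(J)^2\neq0$, and $(\mathrm Q_2)$ fails for $J$. Does $J$ satisfy $(\mathrm P_2)$ instead? Use (1) to compute $T_1(J)^2$. With syzygies of $J$ in the brackets,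
$$\begin{aligned}
x^2e_{z^2}-z^2e_{x^2}&=x\,(x\,e_{z^2}-z\,e_{xz})+z\,(x\,e_{xz}-z\,e_{x^2}),\\
x^2e_{yz}-yz\,e_{x^2}&=x\,(x\,e_{yz}-y\,e_{xz})+y\,(x\,e_{xz}-z\,e_{x^2}),\\
xz\,e_{yw}-yw\,e_{xz}&=z\,(x\,e_{yw}-y\,e_{xw})+y\,(z\,e_{xw}-w\,e_{xz}),
\end{aligned}$$
and two distinct generators with a common factor $v$ have Koszul syzygy $v$ times a syzygy. Up to the symmetries of $J$ these are all pairs other than $(x^2,y^2)$ and $(z^2,w^2)$. So $T_1(J)^2$ is spanned by two elements, whereas (P1) with $g=4$, $r=2$ needs six independent products. Thus $T(J)$ satisfies neither $(\mathrm P_2)$ nor $(\mathrm Q_2)$, and the induction has nothing left to carry. (By (3), $T(J)$ has dimensions $1,8,14,9,2$, against $1,8,12,7,2$ for the good link.)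

The way out is to replace the links of the chain by *generic* ones, whose coefficients are variables. A generic link uses good elements as soon as good elements exist. The given chain is a specialization of the generic one. And one quantity compares the two ends: the number of generators of an ideal cannot go up under localization, and the generic point is a localization of a neighborhood of the given chain.

## 7. Generic links specialize to the given ones: proof of Theorem 2

Let $(R,\mathfrak m,k)$ be regular local and $I\subset R$ perfect of grade $g$ with $T(I)$ satisfying $(\mathrm P_r)$ or $(\mathrm Q_r)$. Suppose $I$ is licci. Take a chain $I=I_0,\dots,I_m$ through $K_1,\dots,K_m$ with $I_m$ generated by a regular sequence and $m$ minimal. By Lemma 6 all $I_j$ are perfect of grade $g$, each $K_{j+1}$ is generated by a regular sequence of length $g$, and $\mu(I_m)=g$. By Lemma 8, $m\ge1$.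

**Construction.** Let $P_0=R$ and $L_0=I$. Given $L_j\subseteq P_j=R[X_1,\dots,X_j]$, choose a finite generating column $h=(h_1,\dots,h_n)^t$ of $L_j$ and a $g\times n$ matrix $X_{j+1}$ of new variables. Put $P_{j+1}=P_j[X_{j+1}]$, $\alpha=X_{j+1}h$ ($g$ elements), and
$$L_{j+1}=(\alpha)P_{j+1}:L_jP_{j+1}.$$

We study $L_j$ at two primes of $P_j$: one that remembers the given chain, and the prime $\mathfrak mP_j$.

**Lemma 10.** There are matrices $C_1,\dots,C_m$ over $R$ with the following properties. Let $\pi_j:P_j\to R$ be the $R$-algebra map $X_i\mapsto C_i$, $q_j=\pi_j^{-1}(\mathfrak m)$, $Q_j=(P_j)_{q_j}$, and regard $R$ as a $Q_j$-algebra via $\pi_j$. Then for $0\le j\le m$: $L_jQ_j$ is perfect of grade $g$; $\pi_j(L_jQ_j)R=I_j$, so $Q_j/L_jQ_j\otimes_{Q_j}R=R/I_j$; and $\operatorname{Tor}_i^{Q_j}(Q_j/L_jQ_j,R)=0$ for $i>0$. Moreover, for $j<m$, the sequence $\alpha$ used to define $L_{j+1}$ is $Q_{j+1}$-regular.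

*Proof.* For $j=0$ all is clear. Assume the claim for some $j<m$, and let $h$ be the chosen generators of $L_j$.

**Step 1: choice of $C_{j+1}$, and regularity of $\alpha$.** By induction $\pi_j(h)$ generates $I_j$. Write $K_{j+1}=(\beta)$ with $\beta=\beta_1,\dots,\beta_g$ a regular sequence. As $\beta_i\in I_j$, we can write $\beta=C\,\pi_j(h)$ with $C$ over $R$; put $C_{j+1}=C$. Then $\pi_{j+1}(\alpha)=\beta$. Write $Q=Q_{j+1}$, a regular local ring. Since $\pi_{j+1}$ extends $\pi_j$, $q_{j+1}\cap P_j=q_j$, so $Q_j\to Q$ is flat and local. The kernel of $Q\to R$ is generated by the entries of the $X_i-C_i$ ($i\le j+1$), which form a $Q$-regular sequence with quotient $R$. Since $\alpha$ maps to the $R$-regular sequence $\beta$, the sequence (entries of the $X_i-C_i$, then $\alpha$) is $Q$-regular. In a local ring regular sequences may be permuted, so $\alpha$ is $Q$-regular.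

**Step 2: the cone over $Q$ specializes to the cone over $R$.** Let $F$ be the minimal free resolution of $Q_j/L_jQ_j$, of length $g$. By flatness $F_Q=F\otimes_{Q_j}Q$ is the minimal resolution of $Q/L_jQ$, and $\operatorname{Ext}^i_Q(Q/L_jQ,Q)=\operatorname{Ext}^i_{Q_j}(Q_j/L_jQ_j,Q_j)\otimes_{Q_j} Q=0$ for $i<g$; so $L_jQ$ is perfect of grade $g$. Let $C_\bullet$ be the cone of Lemma 4 for a lifting $\mathrm{Kos}(\alpha;Q)\to F_Q$. It is a finite free resolution of $Q/((\alpha):L_jQ)=Q/L_{j+1}Q$, since colons of finitely generated ideals commute with localization. By the inductive Tor-vanishing, $F_Q\otimes_QR=F\otimes_{Q_j}R$ is a free resolution of $R/I_j$. Duals and cones of finite free complexes commute with base change, so $C_\bullet\otimes_QR$ is the cone of Lemma 4 for $\beta$ and $I_j$. Its homology is $R/(K_{j+1}:I_j)=R/I_{j+1}$, in degree $0$ only.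

**Step 3: conclusions for $j+1$.** By Step 2, $\operatorname{Tor}_i^Q(Q/L_{j+1}Q,R)=0$ for $i>0$ and $Q/L_{j+1}Q\otimes_QR\cong R/I_{j+1}$. Comparing annihilators, $\pi_{j+1}(L_{j+1}Q)R=I_{j+1}$. In particular $L_{j+1}Q$ is proper. By the Tor-vanishing the minimal free resolution of $Q/L_{j+1}Q$ specializes to a minimal free resolution of $R/I_{j+1}$, so $\operatorname{pd}_QQ/L_{j+1}Q=g$. Since $\alpha\in L_{j+1}Q$ is regular, the grade of $L_{j+1}Q$ is $\ge g$. So $L_{j+1}Q$ is perfect of grade $g$. $\square$

**The lemma in the smallest case.** Let $R=k[x,y]_{(x,y)}$, $I=(x,y)^2$, $h=(x^2,xy,y^2)^t$, $\beta=(x^2,y^2)$, so that $C_1$ has rows $(1,0,0)$ and $(0,0,1)$. In $Q_1$ the columns $1,3$ of $X_1$ form an invertible matrix, so $(\alpha)=(x^2+s\,xy,\ y^2+t\,xy)$ with $s,t\in q_1Q_1$, and $L_1Q_1=(\alpha):xy$. Modulo $(\alpha)$, $x^2y\equiv-s\,xy^2$ and $xy^2\equiv-t\,x^2y$, so $(1-st)x^2y\equiv0$, and $1-st$ is a unit. Thus $x$ and $y$ lie in $L_1Q_1$. This ideal has height $2$ and contains the height-two prime $(x,y)Q_1$, so it equals it. It has two generators,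 like $I_1=(x,y)$.

**Few generators at the generic point.** From $\operatorname{Tor}_1^{Q_m}(Q_m/L_mQ_m,R)=0$ and $0\to L_mQ_m\to Q_m\to Q_m/L_mQ_m\to0$ we get $L_mQ_m\otimes_{Q_m}R\cong I_m$. Tensoring with $k$ and using Nakayama, $L_mQ_m$ is minimally generated by $\mu(I_m)=g$ elements. As $\pi_m$ is an $R$-algebra map, $\mathfrak mP_m\subseteq q_m$, so $S_m:=(P_m)_{\mathfrak mP_m}$ is a localization of $Q_m$. Hence
$$L_mS_m\ \text{ is generated by } g \text{ elements.}\tag{5}$$

**Lemma 11.** Let $S_j=(P_j)_{\mathfrak mP_j}$. It is flat over $R$ with maximal ideal $\mathfrak mS_j$, hence a regular local ring; its residue field is $\kappa_j=k(X_1,\dots,X_j)$. For $0\le j\le m$, $L_jS_j$ is perfect of grade $g$ and $T(L_jS_j)$ satisfies $(\mathrm P_r)$ or $(\mathrm Q_r)$.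

*Proof.* The case $j=0$ is the hypothesis. Assume the claim for some $j<m$.

**Step 1: base change to $S_{j+1}$.** $S_{j+1}$ is the localization of $S_j[X_{j+1}]$ at $\mathfrak mS_j[X_{j+1}]$. So $S_j\to S_{j+1}$ is flat and local, $L_jS_{j+1}$ is perfect of grade $g$, and base change of a DG algebra resolution gives $T(L_jS_{j+1})=T(L_jS_j)\otimes_{\kappa_j}\kappa_{j+1}$ as algebras. The conditions in $(\mathrm P_r)$ and $(\mathrm Q_r)$ say that certain linear maps are injective, surjective or zero, so they persist under the field extension: $T(L_jS_{j+1})$ satisfies the same property.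

**Step 2: the generic link is a link.** By Lemma 10, $\alpha$ is $Q_{j+1}$-regular. Now $S_{j+1}$ is a localization of $Q_{j+1}$ (again $\mathfrak mP_{j+1}\subseteq q_{j+1}$), and $\alpha\in L_jS_{j+1}\ne S_{j+1}$, so $\alpha$ is $S_{j+1}$-regular. Also $L_{j+1}S_{j+1}=(\alpha):L_jS_{j+1}$.

**Step 3: it uses good elements.** The class of $\alpha_i$ in $T_1(L_jS_{j+1})$ is $\sum_l(X_{j+1})_{il}\bar h_l$, where the $\bar h_l$ span $T_1:=T_1(L_jS_j)$. Write $T_i=T_i(L_jS_j)$. For a $g$-tuple in $T_1$, each of the conditions

* $\Lambda^{g-r}\kappa^g\to T_{g-r}$ is injective (that is (P1)),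
* $\kappa^g\otimes T_{g-r}\to T_{g-r+1}$ is surjective (that is (P2)),
* $\kappa^g\to T_1$ is injective (independence),
* $T_r\to\operatorname{Hom}(\kappa^g,T_{r+1})$ is injective (that is the rest of (Q2))

says that some maximal minor of a certain matrix is nonzero, and the entries of this matrix are polynomials in the coordinates of the tuple, with coefficients in $\kappa_j$. By the inductive hypothesis some tuple $v_i=\sum_lc_{il}\bar h_l$ with $c_{il}\in\kappa_j$ satisfies the required conditions. So suitable minors, as polynomials in the entries of $X_{j+1}$ over $\kappa_j$, do not vanish at $X_{j+1}=(c_{il})$, and hence are nonzero elements of $\kappa_{j+1}$. Therefore the classes of the $\alpha_i$ satisfy the hypotheses of Proposition 9(a), resp. (b).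

**Step 4: conclusion.** By Lemma 8, $(\alpha)\ne L_jS_{j+1}$. So $L_{j+1}S_{j+1}$ is perfect of grade $g$ by Lemma 5, and Proposition 9 shows that $T(L_{j+1}S_{j+1})$ satisfies $(\mathrm Q_r)$, resp. $(\mathrm P_r)$. $\square$

**End of the proof of Theorem 2.** For $j=m$, Lemma 11 and Lemma 8 show that $L_mS_m$ is not generated by $g$ elements. This contradicts (5). So $I$ is not licci. $\square$

With this, Theorem 1 is proved as well (Section 3).

## 8. Codimension at least $4$ and at most $2$: proof of Theorem 3

**The case $g\ge4$: adding squares of new variables.** Let $c=g-4$ and take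
$$k[x,y,z,w,u_1,\dots,u_c]/\big((x,y)^2+(z,w)^2+(u_1^2,\dots,u_c^2)\big),$$
localized at the origin. It is artinian of codimension $g$. Its Tor-algebra is $T=T^0\otimes\Lambda(U)$, with $T^0$ the algebra of Section 2 and $U=k^c$ in degree $1$. Put $r=c+2=g-2$, so $2\le r\le g-1$ and $g-r=2$. Let $V=V_0\oplus U$, where $V_0\subset T^0_1$ is the $4$-dimensional subspace of Section 2, and let the $v_i$ be the union of bases; there are $4+c=g$ of them.

* (P1) $\Lambda^2V=\Lambda^2V_0\oplus(V_0\otimes U)\oplus\Lambda^2U\to T^0_2\oplus(T^0_1\otimes U)\oplus\Lambda^2U$ is injective, since it is so on each summand.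
* (P2) $T_3=T^0_3+UT_2=V_0T^0_2+UT_2\subseteq VT_2$.
* (P3) A product of $c+1$ elements of $T_1=T_1^0\oplus U$ expands into terms, and the terms with all factors in $U$ vanish because $\Lambda^{c+1}U=0$. So $T_1^{c+1}\subseteq T^0_1T_1^{c}$, and
$$T_1^{r-1}T_{g-r+1}=T_1^{c+1}T_3\subseteq T^0_1\,T_{c+3}=T^0_1\,T_{g-1}.$$
Now $T_{g-1}=(T^0_3\otimes\Lambda^cU)\oplus(T^0_4\otimes\Lambda^{c-1}U)$, and $T^0_1T^0_3=0=T^0_1T^0_4$. So this is $0$.

Thus $(\mathrm P_{c+2})$ holds. As in Section 3: a licci ring with this Tor-algebra would be Cohen–Macaulay of codimension $g$ with $(\mathrm P_{c+2})$, which contradicts Theorem 2.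

**The case $g\le2$: linking down the number of generators.** Let $I$ be perfect of grade $g$ in $R$. For $g=0$, $I=0$ is generated by the empty regular sequence. For $g=1$, $\operatorname{pd}R/I=1$, so $I$ is a free module, hence principal, generated by a nonzerodivisor.

Let $g=2$; we induct on $\mu(I)$, for all perfect ideals of grade $2$ in $R$. If $\mu(I)=2$, $I$ is generated by a regular sequence. Let $\mu(I)=n\ge3$, with minimal generators $f_1,\dots,f_n$. The ideal $(f_2)+(f_1,f_3,\dots,f_n)=I$ has height $2$, so it lies in no associated prime of $R/(f_1)$, all of which have height $1$. Hence there is $y\in(f_1,f_3,\dots,f_n)$ such that $f_2+y$ avoids all these primes (Kaplansky, *Commutative Rings*, Thm. 124), and $f_1,\ f_2+y$ is a regular sequence. Its two elements are part of a minimal generating set of $I$. Put $K=(f_1,f_2+y)$ and $J=K:I$; then $K\ne I$ because $n\ge3$. By Lemma 5, $J$ is perfect of grade $2$ and $K:J=I$, so $I$ and $J$ are directly linked.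

In Lemma 7, $\varepsilon:W\to T_1(I)$ is injective, so $\varepsilon^*:T_1(I)^*\to(\Lambda^1W)^*\cong\Lambda^1W$ is onto. By (3) with $i=1$, $\iota(W)=0$ and $T_1(J)\hookrightarrow T_2(I)^*$. The minimal resolution $0\to R^{n-1}\to R^n\to R$ gives $\dim T_2(I)=n-1$. Hence $2\le\mu(J)\le n-1$; by induction $J$, and so $I$, is linked by a chain to an ideal generated by a regular sequence. $\square$

## 9. Tensor products of codimension-two rings with three or four relations

**Proposition 12.** Let $R',R''$ be regular local rings essentially of finite type over $k$ with residue field $k$. Let $A'=R'/I'$ and $A''=R''/I''$ be Cohen–Macaulay of codimension $2$ with $I',I''$ in the squares of the maximal ideals and $\mu(I'),\mu(I'')\in\{3,4\}$. Let $A$ be $A'\otimes_kA''$ localized at the maximal ideal generated by those of $A'$ and $A''$. Then $T_\bullet(A)=T'\otimes T''$ is not the Tor-algebra of a licci ring.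

Here $T'=T_\bullet(A')$ and $T''=T_\bullet(A'')$.

*Proof.*

**Step 1: $T_\bullet(A)=T'\otimes T''$ is the Tor-algebra of a Cohen–Macaulay ring of codimension $4$.** The corresponding localization of $R'\otimes_kR''$ is flat over $R'$ with closed fibre $R''$, hence regular. Likewise $A$ is flat over $A'$ with closed fibre $A''$, hence Cohen–Macaulay. Dimensions add, so the codimension is $4$. Tensoring DG algebra resolutions over $k$ and localizing gives $T_\bullet(A)=T'\otimes T''$.

**Step 2: $T'_1T'_1=0$ and $T''_1T''_1=0$.** Suppose $v_1v_2\ne0$ with $v_1,v_2\in T_1'$. As squares of odd elements vanish, $v_1,v_2$ are linearly independent, so they lift to part of a minimal generating set $f_1,\dots,f_n$ of $I'$, $n\ge3$. By (1), the Koszul syzygy $f_1e_2-f_2e_1$, that is $(-f_2,f_1,0,\dots,0)$, is a minimal syzygy. The syzygy module is free of rank $n-1$, so we may take this syzygy as a column of the $n\times(n-1)$ Hilbert–Burch matrix $M$. By Hilbert–Burch, $f_1=\pm a\cdot\det(M\text{ without row }1)$ for some $a\in R'$. In $M$ without row $1$ our column is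 $(f_1,0,\dots,0)^t$; expanding along it gives $f_1=\pm a f_1\delta$, where $\delta$ is a minor of $M$ of order $n-2\ge1$. The entries of $M$ lie in the maximal ideal, so $\delta$ does too, and $1\mp a\delta$ is a unit. Hence $f_1=0$, a contradiction. The same proof works for $T''$.

**Step 3: $(\mathrm P_2)$.** The verification in Section 2 used only $T'_1T'_1=0=T''_1T''_1$, $T'_i=T''_i=0$ for $i\ge3$, and a $4$-dimensional $V\subseteq T'_1\oplus T''_1$ that projects onto both summands and has $\Lambda^2V\hookrightarrow T'_1\otimes T''_1$. Such $V$ exist, with $a_i$ and $b_i$ bases of $T_1'$ and $T_1''$: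

* $\dim(T'_1,T''_1)=(3,3)$: the $V$ of Section 2;
* $(3,4)$: $V=\langle a_i+b_i\ (i\le3),\ b_4\rangle$, with products $a_ib_j-a_jb_i$ ($i<j\le3$) and $a_ib_4$ ($i\le3$); the case $(4,3)$ is symmetric;
* $(4,4)$: $V=\langle a_i+b_i\ (i\le4)\rangle$, with products $a_ib_j-a_jb_i$ ($i<j\le4$).

In each case the six products are linearly independent. So $T_\bullet(A)$ satisfies $(\mathrm P_2)$ with $g=4$, and the argument of Section 3 applies: a licci ring with this Tor-algebra would be Cohen–Macaulay of codimension $4$ with $(\mathrm P_2)$, against Theorem 2. $\square$
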